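# Failure of $\mathbb G_m$-cancellation in $\mathcal{SH}^{S^1}(k)$

## 1. Three theorems on smashing with $\mathbb G_m$

**Main theorem.** Let $k$ be a perfect field of characteristic $\neq 2$. Let $\mathcal{SH}^{S^1}(k)$ be the stable $\mathbb A^1$-homotopy category of $S^1$-spectra over $k$, with morphism groups $[-,-]$, let $\mathcal{SH}(k)$ be the stable $\mathbb A^1$-homotopy category of $\mathbb P^1$-spectra, with morphism groups $[-,-]_{\mathbb P^1}$, and let $\sigma=\sigma_{\mathbb G_m}:\mathcal{SH}^{S^1}(k)\to\mathcal{SH}(k)$ be $\mathbb G_m$-stabilization. The statement "for any two $S^1$-spectra $E,F$ and any $n\ge1$ the morphisms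
$$[E\wedge\mathbb G_m,F\wedge\mathbb G_m]\longrightarrow[E\wedge\mathbb G_m^{\wedge n},F\wedge\mathbb G_m^{\wedge n}]\longrightarrow[\sigma E,\sigma F]_{\mathbb P^1}\tag{1}$$
are isomorphisms" is false. More precisely, Theorems A, B and C hold.

**Theorem A.** Let $k\subset\mathbb R$ be a subfield, $L=k(i)$, $E=S^0$, $F=\Sigma^\infty\mathrm{Spec}(L)_+$. There is $d\in[E\wedge\mathbb G_m,F\wedge\mathbb G_m]$ of infinite order with $d\wedge\mathbb G_m=0$ and $\sigma(d)=0$. Hence for this $E,F$ the first map of (1) is non-injective for every $n\ge2$, the composite is non-injective for every $n\ge1$, and the second map is non-injective for $n=1$.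

**Theorem B.** Let $k$ be any perfect field of characteristic $\ne2$ and $n\ge1$. There are $X,Y\in Sm_k$ and $a\in\mathbb Z$ such that for $E=\Sigma^aX_+$, $F=Y_+$ the second map $[E\wedge\mathbb G_m^{\wedge n},F\wedge\mathbb G_m^{\wedge n}]\to[\sigma E,\sigma F]_{\mathbb P^1}$ is not bijective.

**Theorem C.** Let $k$ be as in Theorem B and $0\le i<j$. There are $E=\Sigma^aX_+$, $F=Y_+$ such that smashing with $\mathbb G_m^{\wedge(j-i)}$,
$$[E\wedge\mathbb G_m^{\wedge i},F\wedge\mathbb G_m^{\wedge i}]\to[E\wedge\mathbb G_m^{\wedge j},F\wedge\mathbb G_m^{\wedge j}],$$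
is not bijective. In particular ($i=1$, $j=n$) the first map of (1) fails to be bijective for every $n\ge2$, for suitable $E,F$.

Let us unpack this. The first map in (1) is smashing with $\mathbb G_m^{\wedge(n-1)}$, so for $n=1$ it is the identity. The second map applies $\sigma$, uses $\sigma(E\wedge\mathbb G_m^{\wedge n})\cong\sigma(E)\wedge\mathbb G_m^{\wedge n}$, and then removes $\mathbb G_m^{\wedge n}$, which is possible because $\mathbb P^1\simeq S^1\wedge\mathbb G_m$ and so $\mathbb G_m$ is $\otimes$-invertible in $\mathcal{SH}(k)$. In $\mathcal{SH}^{S^1}(k)$ only $S^1$ has been inverted. The question is whether one smash factor $\mathbb G_m$ on both sides is enough to make morphism groups insensitive to further smashing. I found it stated in "On the motivic $\pi0$ of the sphere spectrum".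

Theorem A already answers it, over subfields of $\mathbb R$, with an explicit element. That element is dead after one more smash, so it says nothing about the second map for $n\ge2$, and it needs $-1$ to be a non-square. Theorem B treats every field and every stage $n$. It does not produce an element: it says that "bijective for all $\Sigma^aX_+$, $Y_+$" leads to a contradiction, and does not decide between injectivity and surjectivity. Theorem C is deduced from Theorem B. The proof of A is elementary. The proofs of B and C use published results, listed in Sections 8 and 12.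

## 2. Sheaves of spectra, $\sigma$ and $\Omega^\infty$, elementary homotopies

**The model.** A *distinguished square* is given by an open $U\subset X$ in $Sm_k$ and an étale $p:V\to X$ such that, with $W=X\smallsetminus U$ (reduced), $p^{-1}(W)\to W$ is an isomorphism; its corners are $V_U=p^{-1}(U)$, $U$, $V$, $X$. We model $\mathcal{SH}^{S^1}(k)$ by the presheaves of spectra $F$ on $Sm_k$ with $F(\emptyset)=0$, sending distinguished squares to homotopy cartesian squares (that is, Nisnevich sheaves of spectra), and satisfying $F(X)\simeq F(X\times\mathbb A^1)$. Then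
$$[\Sigma^aX_+,F]=\pi_a(F(X)),\qquad [X/U,\Sigma^mF]=\pi_{-m}\,\mathrm{fib}(F(X)\to F(U)).\tag{2}$$
The conditions on $F$ involve only finite limits, so coproducts are formed objectwise, and the $X_+$ are compact: $[X_+,\bigoplus F_\alpha]=\bigoplus[X_+,F_\alpha]$. The $\Sigma^aX_+$ ($a\in\mathbb Z$) generate. We often suppress $\Sigma^\infty$, and write $S^{p,q}=S^{p-q}\wedge\mathbb G_m^{\wedge q}$.

The scheme $\mathbb G_m$ is pointed at $1$. The maps $S^0\to(\mathbb G_m)_+\to S^0$ split $(\mathbb G_m)_+\simeq S^0\vee\mathbb G_m$, so $X_+\wedge\mathbb G_m^{\wedge m}$ is a direct summand of $(X\times\mathbb G_m^m)_+$. In particular it is compact, and $[\mathbb G_m^{\wedge m},F]$ is the group of those classes in $[(\mathbb G_m^m)_+,F]$ that restrict to $0$ wherever one coordinate equals $1$.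

**The functors.** $\sigma$ is symmetric monoidal and preserves coproducts; $\Omega^\infty$ is its right adjoint. For $w:W\to\Omega^\infty H$ we write $w^\flat:\sigma W\to H$ for the adjoint. The constant functor $c:\mathcal{SH}\to\mathcal{SH}^{S^1}(k)$ is symmetric monoidal and preserves colimits, and with $\mathrm{map}$ denoting mapping spectra,
$$[c(P)\wedge K,F]=[P,\mathrm{map}(K,F)],\qquad \pi_a\,\mathrm{map}(K,F)=[\Sigma^aK,F].\tag{3}$$
In the same way $[\sigma c(P),H]_{\mathbb P^1}=[P,\mathrm{map}(1,H)]$ for $H\in\mathcal{SH}(k)$, where $1$ is the unit.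

**Localizing subcategories.** "Localizing" means triangulated and closed under coproducts. For $n\ge0$ let $\mathcal{SH}^{S^1}(k)(n)$ be the localizing subcategory generated by all $X_+\wedge\mathbb G_m^{\wedge n}$, $X\in Sm_k$. For $n=0$ this is everything. An example used later: for any spectrum $P\in\mathcal{SH}$, the object $c(P)\wedge\mathbb G_m^{\wedge n}$ lies in $\mathcal{SH}^{S^1}(k)(n)$, because $P$ lies in the localizing subcategory generated by the sphere, and $c(-)\wedge\mathbb G_m^{\wedge n}$ is exact and preserves coproducts.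

**Lemma 1 (elementary homotopies).** For a unit $u$ of a ring there is a path $g(t)$ in $SL_2$, parametrized by $\mathbb A^1$, with $g(0)=1$ and $g(1)=\mathrm{diag}(u,u^{-1})$.

*Proof.* Write $e_{12}(x),e_{21}(x)$ for the elementary matrices and $w(u)=e_{12}(u)e_{21}(-u^{-1})e_{12}(u)$. Multiplying out,
$$w(u)=\begin{pmatrix}0&u\\-u^{-1}&0\end{pmatrix},\qquad w(u)w(-1)=\begin{pmatrix}0&u\\-u^{-1}&0\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\begin{pmatrix}u&0\\0&u^{-1}\end{pmatrix}.$$
So $\mathrm{diag}(u,u^{-1})$ is a product of six elementary matrices. Multiply each off-diagonal entry by $t$. $\square$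

## 3. Spheres, and the map $x\mapsto -x$

The first thing to try is $E=F=S^0$. For all $i\ge0$, $j\ge1$ it is known that $[\mathbb G_m^{\wedge i},\mathbb G_m^{\wedge j}]\cong[S^0,\mathbb G_m^{\wedge(j-i)}]_{\mathbb P^1}$. With $i=j=n\ge1$, every group in (1) is isomorphic to $GW(k)$, the Grothendieck–Witt ring. So the groups give no hint of a counterexample. At stage $0$ the situation is different: $[S^0,S^0]=\mathbb Z$, while for instance $GW(\mathbb R)$ is free of rank $2$ (rank and signature). This is why (1) starts at $\mathbb G_m$ and not at $S^0$.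

To leave the world of spheres cheaply, take $F=\mathrm{Spec}(L)_+$ for a quadratic extension $L=k(i)$, and look at one self-map. Let $s:\mathbb P^1\to\mathbb P^1$, $x\mapsto-x$, pointed at $\infty$. Fix $\mathbb P^1\cong S^1\wedge\mathbb G_m$. Since $S^1$ is invertible, $s$ corresponds to a unique $\varepsilon\in[\mathbb G_m,\mathbb G_m]$. We write $L_+$ for $\mathrm{Spec}(L)_+$.

**Lemma 2.** (a) If $i^2=-1$ in $L$, then $\mathrm{id}_{L_+}\wedge\varepsilon=\mathrm{id}$. (b) $\varepsilon\wedge\mathbb G_m=\mathbb G_m\wedge\varepsilon$ in $[\mathbb G_m^{\wedge2},\mathbb G_m^{\wedge2}]$.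

*Proof of (a).* On $\mathbb P^1_L$ the map $s$ is the action of $\mathrm{diag}(i,i^{-1})\in SL_2(L)$, because $ix/i^{-1}=i^2x=-x$. The path of Lemma 1 gives an $\mathbb A^1$-homotopy $\mathbb A^1\times\mathbb P^1_L\to\mathbb P^1_L$ from $\mathrm{id}$ to $s$. It does not fix $\infty$, so it only shows $L_+\wedge s_+=\mathrm{id}$ on $L_+\wedge\mathbb P^1_+$. Let $\rho:L_+\wedge\mathbb P^1_+\to L_+\wedge\mathbb P^1$ be the projection. It has a stable section, and $(L_+\wedge s)\rho=\rho(L_+\wedge s_+)=\rho$. Composing with the section gives $L_+\wedge s=\mathrm{id}$; desuspend.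

*Proof of (b).* Let $T=\mathbb A^1/(\mathbb A^1\smallsetminus0)$, with self-map $s_T$ induced by $x\mapsto-x$. The maps $\mathbb P^1\to\mathbb P^1/(\mathbb P^1\smallsetminus0)\leftarrow T$ are equivalences: the first because $\mathbb P^1\smallsetminus0\cong\mathbb A^1$ is contractible, the second by excision. They are compatible with $s$ and $s_T$. Under $\mathbb P^1\wedge\mathbb P^1\cong S^1\wedge\mathbb G_m\wedge S^1\wedge\mathbb G_m\cong S^1\wedge S^1\wedge\mathbb G_m\wedge\mathbb G_m$ (interchange of the middle factors), naturality of the symmetry turns $s\wedge\mathbb P^1$ into $S^1\wedge S^1\wedge\varepsilon\wedge\mathbb G_m$ and $\mathbb P^1\wedge s$ into $S^1\wedge S^1\wedge\mathbb G_m\wedge\varepsilon$. So it suffices to show $s_T\wedge T=T\wedge s_T$ on $T\wedge T=\mathbb A^2/(\mathbb A^2\smallsetminus0)$. These maps are the actions of $\mathrm{diag}(-1,1)$ and $\mathrm{diag}(1,-1)$, which differ by $\mathrm{diag}(-1,-1)$. The path of Lemma 1 with $u=-1$ acts by linear automorphisms, which preserve $\mathbb A^2\smallsetminus0$, so it gives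 a pointed $\mathbb A^1$-homotopy on $\mathbb A^2/(\mathbb A^2\smallsetminus 0)$ from $\mathrm{id}$ to the action of $\mathrm{diag}(-1,-1)$. $\square$

Note that (b) holds over every $k$ and uses two copies of $\mathbb G_m$. If $-1$ is a square in $k$ itself, the argument of (a) with $L=k$ gives $\varepsilon=\mathrm{id}$, and then $\varepsilon$ is useless for constructing anything.

## 4. A map killed by one more factor $\mathbb G_m$

From now until the end of Section 6, $k\subset\mathbb R$ and $L=k(i)$.

By Lemma 2(a), $\varepsilon$ is invisible on the target side as soon as $L_+$ is present. By Lemma 2(b), after one more smash $\varepsilon$ can be moved from one factor to another. So we want a map $\tau:\mathbb G_m\to L_+\wedge\mathbb G_m$ and compare $\tau\varepsilon$ with $\tau$.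

**Step 1: construction of $d$.** Let $Z=\{x^2+1=0\}\subset\mathbb A^1\subset\mathbb P^1$, so $Z\cong\mathrm{Spec}\,L$. Put $Y=\mathbb P^1\smallsetminus Z$ (it contains $\infty$), $C=\mathbb P^1/Y$, and let $q:\mathbb P^1\to C$ be the projection. By Morel–Voevodsky purity $C$ is the Thom space of the normal bundle of $Z$, which is trivial, so $C\cong L_+\wedge T\cong L_+\wedge\mathbb P^1$. Fix this isomorphism. Desuspending by $S^1$, $q$ corresponds to some $\tau\in[\mathbb G_m,L_+\wedge\mathbb G_m]$. Put
$$d=\tau\varepsilon-\tau\in[\mathbb G_m,L_+\wedge\mathbb G_m],\qquad\text{corresponding to } qs-q\in[\mathbb P^1,C].$$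

**Step 2: $d\wedge\mathbb G_m=0$ and $\sigma(d)=0$.** By Lemma 2(b), then interchange (both middle terms below equal $\tau\wedge\varepsilon$), then Lemma 2(a) smashed with $\mathbb G_m$,
$$(\tau\wedge\mathbb G_m)(\varepsilon\wedge\mathbb G_m)=(\tau\wedge\mathbb G_m)(\mathbb G_m\wedge\varepsilon)=(L_+\wedge\mathbb G_m\wedge\varepsilon)(\tau\wedge\mathbb G_m)=\tau\wedge\mathbb G_m .$$
So $d\wedge\mathbb G_m=0$. Hence $\sigma(d)\wedge\mathbb G_m=0$, and $\sigma(d)=0$ because $\mathbb G_m$ is invertible in $\mathcal{SH}(k)$.

What remains is to show that $d$ itself has infinite order.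

## 5. What complex points and real points see of $d$

The natural way to prove $d\ne0$ is to map it to something computable. Three attempts fail, each for a clear reason.

First, a cohomology theory represented by a $\mathbb P^1$-spectrum $H$ cannot help: for $\beta:L_+\wedge\mathbb G_m\to\Omega^\infty H$ we have $(\beta d)^\flat=\beta^\flat\sigma(d)=0$, so $\beta d=0$.

Second, take complex points. On $\mathbb P^1(\mathbb C)$ the map $s$ is homotopic to the identity through the rotations $x\mapsto e^{\pi i t}x$, which fix $\infty$. So $qs$ and $q$ are homotopic on complex points, and $d$ becomes $0$.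

Third, take real points. Since $x^2+1$ has no real zero, $Y(\mathbb R)=\mathbb P^1(\mathbb R)$, so $C(\mathbb R)=\mathbb P^1(\mathbb R)/Y(\mathbb R)$ is a point.

Look at the second failure more closely. The rotations do not commute with complex conjugation, and they move $\mathbb P^1(\mathbb R)$. So use the pair $X(\mathbb R)\subset X(\mathbb C)$ together with conjugation, in a theory that vanishes on real points.

## 6. Cohomology of the pair $(X(\mathbb C),X(\mathbb R))$ with conjugation

Let $G=\mathrm{Gal}(\mathbb C/\mathbb R)=\{1,c\}$ (in this section $c$ is conjugation) and let $S_*$ denote singular chains.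

**Definition.** For $X\in Sm_k$ put $Q_*(X)=S_*(X(\mathbb C))/S_*(X(\mathbb R))$ and $N(X)=\mathrm{Hom}_{\mathbb Z[G]}(Q_*(X),\mathbb Z)$, with trivial action on $\mathbb Z$.

Since $X(\mathbb C)^G=X(\mathbb R)$, a singular simplex fixed by $c$ lies in $X(\mathbb R)$. So $G$ permutes freely the simplices not contained in $X(\mathbb R)$, and $Q_*(X)$ is a bounded below complex of free $\mathbb Z[G]$-modules. We use repeatedly that an acyclic such complex is contractible over $\mathbb Z[G]$, and that a quasi-isomorphism of such complexes is a homotopy equivalence.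

Two examples. For $X=\mathrm{Spec}\,k$, both point sets are one point, so $Q_*=0$ and $N(\mathrm{Spec}\,k)=0$. For $X=\mathrm{Spec}\,L$, there are two complex points, exchanged by $c$, and no real points, so $Q_*=\mathbb Z[G]\otimes S_*(\mathrm{pt})$ and $N(\mathrm{Spec}\,L)=\mathrm{Hom}(S_*(\mathrm{pt}),\mathbb Z)\simeq\mathbb Z$ in degree $0$.

**Lemma 3.** $N$, regarded as a presheaf of Eilenberg–Mac Lane spectra, lies in $\mathcal{SH}^{S^1}(k)$. Consequently $[X_+,N[m]]=H^m(N(X))$ and $[X/U,N[m]]=H^m(\mathrm{fib}(N(X)\to N(U)))$.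

*Proof.* The consequence is (2). Clearly $N(\emptyset)=0$.

**Step 1: $\mathbb A^1$-invariance.** The projection $X(\mathbb C)\times\mathbb C\to X(\mathbb C)$ has the zero section as a homotopy inverse, through $(x,z)\mapsto(x,tz)$, $t\in[0,1]$. This homotopy commutes with $c$ and preserves real points. The prism operator is natural, so it gives a $\mathbb Z[G]$-linear homotopy equivalence $Q_*(X\times\mathbb A^1)\to Q_*(X)$.

**Step 2: relative cohomology in a distinguished square.** The purpose is to show that $H^*(X,U;A)\to H^*(V,V_U;A)$ is an isomorphism for each abelian group $A$, on complex points and on real points. Fix one kind of points and drop it from the notation. Then $X$ and $V$ are manifolds, $p$ is a local homeomorphism by the implicit function theorem, and $p$ restricts to a homeomorphism $h:p^{-1}(W)\to W$, because an isomorphism of $k$-schemes induces bijections on $\mathbb C$- and $\mathbb R$-points. Let $\iota:W\to X$ and $\iota':p^{-1}(W)\to V$ be the closed inclusions. Comparison of singular and sheaf cohomology on manifolds gives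
$$H^*(X,U;A)=H^*_W(X;A)=H^*(W,\iota^!A),\qquad H^*(V,V_U;A)=H^*(p^{-1}(W),\iota'^!A).$$
Pullback along $p$ induces $h^*\iota^!A\to\iota'^!A$. At $w'\in p^{-1}(W)$ it is, on cohomology stalks, the map
$$\mathrm{colim}_{O\ni p(w')}H^*(O,O\smallsetminus W;A)\to\mathrm{colim}_{O'\ni w'}H^*(O',O'\smallsetminus p^{-1}(W);A).$$
A small open $O'\ni w'$ maps homeomorphically to an open $p(O')$ and carries $p^{-1}(W)\cap O'$ onto $W\cap p(O')$; these $p(O')$ form a neighbourhood basis of $p(w')$. So the map on stalks is an isomorphism. Since $h$ is a homeomorphism, the claim follows.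

**Step 3: from cohomology to chains.** Let $T_*$ be the total complex of $S_*(V_U)\to S_*(U)\oplus S_*(V)\to S_*(X)$, for either kind of points. Up to shift, $\mathrm{Hom}(T_*,A)$ is the cone of the map from $\mathrm{fib}(S^*(X;A)\to S^*(U;A))$ to $\mathrm{fib}(S^*(V;A)\to S^*(V_U;A))$, which is a quasi-isomorphism by Step 2. Take $A=\mathbb Q/\mathbb Z$, which is injective: $\mathrm{Hom}(H_*(T_*),\mathbb Q/\mathbb Z)=H^*(\mathrm{Hom}(T_*,\mathbb Q/\mathbb Z))=0$. As $\mathbb Q/\mathbb Z$ is a cogenerator, $H_*(T_*)=0$.

**Step 4: excision for $N$.** The total complex of $Q_*(V_U)\to Q_*(U)\oplus Q_*(V)\to Q_*(X)$ is the quotient of the $T_*$ for complex points by the $T_*$ for real points. Both are acyclic, so it is acyclic, and being bounded below and $\mathbb Z[G]$-free it is contractible over $\mathbb Z[G]$. Applying $\mathrm{Hom}_{\mathbb Z[G]}(-,\mathbb Z)$ keeps it contractible, so $N$ sends the square to a homotopy cartesian square. $\square$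

**Lemma 4.** (a) $[\mathbb P^1,N[2]]=H^2(N(\mathbb P^1))\cong\mathbb Z$, and $s^*=-1$ on it. (b) $q^*:[C,N[2]]\to[\mathbb P^1,N[2]]$ is an isomorphism.

*Proof of (b).* The coordinate $u=(x-i)/(x+i)$ identifies $Y(\mathbb C)=\mathbb P^1(\mathbb C)\smallsetminus\{i,-i\}$ with $\mathbb C^\times$ and $Y(\mathbb R)=\mathbb P^1(\mathbb R)$ with the unit circle. The inclusion of the circle in $\mathbb C^\times$ is a homotopy equivalence, so $Q_*(Y)$ is acyclic, hence contractible over $\mathbb Z[G]$, and $N(Y)\simeq0$. Since $[C,N[2]]=H^2(\mathrm{fib}(N(\mathbb P^1)\to N(Y)))$ and, because $N(\mathrm{Spec}\,k)=0$, also $[\mathbb P^1,N[2]]=H^2(N(\mathbb P^1))$, (b) follows.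

*Proof of (a).* Let $D=\{\mathrm{Im}\,x\ge0\}\cup\{\infty\}$. It is a closed disc with $\partial D=\mathbb P^1(\mathbb R)$, $D\cup cD=\mathbb P^1(\mathbb C)$ and $D\cap cD=\partial D$. The map
$$\mathbb Z[G]\otimes S_*(D)/S_*(\partial D)\to Q_*(\mathbb P^1),\qquad g\otimes\rho\mapsto g\rho,$$
induces on homology $H_*(D,\partial D)\oplus H_*(cD,\partial D)\to H_*(\mathbb P^1(\mathbb C),\mathbb P^1(\mathbb R))$, an isomorphism by excision (a sphere modulo its equator is a wedge of two spheres). So it is a homotopy equivalence over $\mathbb Z[G]$, and restriction of cochains to $D$ gives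
$$r:H^2(N(\mathbb P^1))\cong H^2(D,\partial D;\mathbb Z)\cong\mathbb Z .$$
The map $s$ carries $D$ to $cD$, so we return to $D$ with $c$. For a $G$-invariant cocycle $a$ and a simplex $\rho$ of $D$,
$$(s^*a)(\rho)=a(s\rho)=a(cs\rho),$$
where $cs:D\to D$, $x\mapsto-\bar x$, is a reflection of the disc. It acts by $-1$ on $H^2(D,\partial D;\mathbb Z)$. Hence $r(s^*\alpha)=(cs)^*r(\alpha)=-r(\alpha)$. $\square$

**End of the proof of Theorem A.** Choose $\alpha\in[C,N[2]]$ such that $q^*\alpha=g$ generates $H^2(N(\mathbb P^1))\cong\mathbb Z$. Then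
$$\alpha\circ(qs-q)=s^*g-g=-2g,$$
which has infinite order. So $qs-q$, hence $d$, has infinite order. By Step 2 of Section 4, $d$ is killed by smashing with $\mathbb G_m^{\wedge(n-1)}$ for every $n\ge2$, and by $\sigma$. So the first map is non-injective for $n\ge2$ and the composite for all $n\ge1$; for $n=1$ the composite is the second map. This proves Theorem A and disproves the conjecture, for example with $k=\mathbb Q$ or $\mathbb R$, $E=S^0$, $F=\mathrm{Spec}(k(i))_+$, $n=1$. $\square$

## 7. Under cancellation, $S^1$-stable operations become bistable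

We return to general $k$. If $-1$ is a square in $k$, then $\varepsilon=\mathrm{id}$ and $d$ has no analogue. We argue by contradiction instead: if cancellation held at stage $n$, then every map $\Omega^\infty H\to\Omega^\infty H'$ in $\mathcal{SH}^{S^1}(k)$, for suitable $H$, would agree with one coming from $\mathcal{SH}(k)$, at least when tested on $\mathcal{SH}^{S^1}(k)(n)$. We then exhibit an operation on mod 2 motivic cohomology for which this is impossible.

Let $f_n$ be the right adjoint of the inclusion $\mathcal{SH}^{S^1}(k)(n)\subset\mathcal{SH}^{S^1}(k)$; it exists by Brown representability.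

**Proposition 5.** Let $n\ge0$ and assume that $[E\wedge\mathbb G_m^{\wedge n},F\wedge\mathbb G_m^{\wedge n}]\to[\sigma E,\sigma F]_{\mathbb P^1}$ is bijective for all $E=\Sigma^aX_+$, $F=Y_+$ ($X,Y\in Sm_k$, $a\in\mathbb Z$). Then:

(a) $\sigma$ is fully faithful on $\mathcal{SH}^{S^1}(k)(n)$.

(b) Let $H$ lie in the localizing subcategory of $\mathcal{SH}(k)$ generated by the $\sigma(X_+)\wedge\mathbb G_m^{\wedge n}$, and let $\kappa:f_n\Omega^\infty H\to\Omega^\infty H$ be the canonical map. Then $\delta=\kappa^\flat:\sigma f_n\Omega^\infty H\to H$ is an isomorphism.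

(c) Let $H$ be as in (b), $H'\in\mathcal{SH}(k)$, and $\psi:\Omega^\infty H\to\Omega^\infty H'$ in $\mathcal{SH}^{S^1}(k)$. There is $\varphi:H\to H'$ such that for all $W\in\mathcal{SH}^{S^1}(k)(n)$ and $w:W\to\Omega^\infty H$ we have $(\psi w)^\flat=\varphi\,w^\flat$.

*Proof of (a).* Consider the objects $F'$ for which
$$[\Sigma^aX_+\wedge\mathbb G_m^{\wedge n},F']\to[\sigma(\Sigma^aX_+\wedge\mathbb G_m^{\wedge n}),\sigma F']_{\mathbb P^1}$$
is bijective for all $a,X$. By the five lemma and compactness of $\Sigma^aX_+\wedge\mathbb G_m^{\wedge n}$ and of its image under $\sigma$, they form a localizing subcategory. By assumption it contains all $Y_+\wedge\mathbb G_m^{\wedge n}$, hence $\mathcal{SH}^{S^1}(k)(n)$. Now fix $F'\in\mathcal{SH}^{S^1}(k)(n)$. The $E'$ for which $[\Sigma^aE',F']\to[\sigma\Sigma^aE',\sigma F']_{\mathbb P^1}$ is bijective for all $a$ form a localizing subcategory, because coproducts in the first variable become products on both sides. It contains the generators $X_+\wedge\mathbb G_m^{\wedge n}$, hence $\mathcal{SH}^{S^1}(k)(n)$.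

*Proof of (b).* By (a), the essential image of $\sigma|_{\mathcal{SH}^{S^1}(k)(n)}$ is triangulated and closed under coproducts, so it is exactly the localizing subcategory generated by the $\sigma(X_+)\wedge\mathbb G_m^{\wedge n}$. The right adjoint of $\sigma|_{\mathcal{SH}^{S^1}(k)(n)}$ is $f_n\Omega^\infty$, with counit $\delta$. For a fully faithful left adjoint the unit is an isomorphism, so by the triangle identity the counit is an isomorphism on objects of the essential image.

*Proof of (c).* Put $\varphi=(\psi\kappa)^\flat\delta^{-1}$. The map $\Omega^\infty(\varphi)\kappa$ has adjoint $\varphi\,\kappa^\flat=\varphi\delta=(\psi\kappa)^\flat$, so $\Omega^\infty(\varphi)\kappa=\psi\kappa$. Every $w:W\to\Omega^\infty H$ with $W\in\mathcal{SH}^{S^1}(k)(n)$ factors through $\kappa$, so $\psi w=\Omega^\infty(\varphi)w$, whose adjoint is $\varphi w^\flat$. $\square$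

## 8. Mod 2 motivic cohomology as truncated étale cochains

Let $\mathbf M$ be the ($E_\infty$) motivic Eilenberg–Mac Lane spectrum with $\mathbb F_2$-coefficients, $H^{p,q}(-)=[-,\Sigma^{p,q}\mathbf M]_{\mathbb P^1}$ and $\mathcal A^{p,q}=[\mathbf M,\Sigma^{p,q}\mathbf M]_{\mathbb P^1}$. Let $\mathcal A^*$ be the topological mod 2 Steenrod algebra. We use four published results.

**(R1)** $\mathbf M$ is effective: it lies in the localizing subcategory generated by the $\sigma(X_+)$ and their shifts. (Levine, *The homotopy coniveau tower*, J. Topology 2008: $s_0(1)\simeq H\mathbb Z$. Or Hoyois, *From algebraic cobordism to motivic cohomology*, Thm 7.12: $H\mathbb Z[1/e]\simeq(MGL/(a_1,a_2,\dots))[1/e]$ with $e$ the characteristic exponent, here odd or $1$; $MGL$ is effective, as a colimit of $\Sigma^{-2m,-m}$ of Thom spaces of rank $m$ bundles.)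

**(R2)** $\mathcal A^{*,*}$ is generated as a left $H^{*,*}(k)$-module by the admissible monomials $Sq^I=Sq^{i_1}\cdots Sq^{i_r}$ ($i_j\ge2i_{j+1}$, $i_r\ge1$; $I=\emptyset$ allowed), where $Sq^{2i}$, $Sq^{2i+1}$ have bidegrees $(2i,i)$, $(2i+1,i)$. (Voevodsky, *Motivic Eilenberg–MacLane spaces*, in characteristic $0$; Hoyois–Kelly–Østvær, *The motivic Steenrod algebra in positive characteristic*.)

**(R3)** (Voevodsky's cancellation theorem and the Beilinson–Lichtenbaum theorem at the prime $2$.) For $q\ge0$, $\Omega^\infty(\mathbf M\wedge\mathbb G_m^{\wedge q})$ is the Eilenberg–Mac Lane $S^1$-spectrum of $\mathbb F_2(q)[q]$, and $\mathbb F_2(q)\simeq\tau^{\le q}R\pi_*\mu_2^{\otimes q}=\tau^{\le q}R\pi_*\mathbb F_2$, where $\pi$ is the change of topology from étale to Nisnevich. Moreover $H^{p,q}(k)=0$ if $q<0$, if $p>q$, or if $p<0$.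

**(R4)** (Nikolaus–Scholze, *On topological cyclic homology*, Thm IV.1.15.) The $E_\infty$-Frobenius
$$H\mathbb F_2\to(H\mathbb F_2\otimes H\mathbb F_2)^{tC_2}\to H\mathbb F_2^{tC_2}\simeq\prod_{i\in\mathbb Z}\Sigma^iH\mathbb F_2$$
has components $Sq^i$ for $i\ge0$ and $0$ for $i<0$. The first map is the Tate diagonal $\Delta_X:X\to(X\otimes X)^{tC_2}$, a natural transformation of exact functors of spectra.

About (R4): for a spectrum $A$ with $C_2$-action, $A^{tC_2}$ is the cofibre of the norm $A_{hC_2}\to A^{hC_2}$, so there is a natural map $A^{tC_2}\to\Sigma A_{hC_2}$. For $H\mathbb F_2$ with trivial action, the groups $\pi_i(H\mathbb F_2^{tC_2})$ are $\mathbb F_2$ for every $i\in\mathbb Z$. The splitting is $H\mathbb F_2$-linear. An $H\mathbb F_2$-linear map from a module $D$ to $\Sigma^jH\mathbb F_2$ is the same as a linear map $\pi_jD\to\mathbb F_2$, so each projection is the unique non-zero linear map.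

**Definition.** Let $R=R\pi_*H\mathbb F_2$, that is $R(X)=R\Gamma_{\acute et}(X;\mathbb F_2)$, so $\pi_{-i}R(X)=H^i_{\acute et}(X;\mathbb F_2)$. For $q\ge0$ let $A_q=\tau_{\ge-q}R=\tau^{\le q}R\pi_*\mathbb F_2$, truncation of Nisnevich sheaves.

$R$ is the étale hypersheafification of the constant presheaf $H\mathbb F_2$. We use this in the form: a map of presheaves that is an equivalence on étale stalks induces a bijection on homotopy classes of maps into any étale hypersheaf. $R$ is a sheaf of $E_\infty$-$H\mathbb F_2$-algebras, and it is $\mathbb A^1$-invariant because $2$ is invertible in $k$. The $A_q$ are sheaves of $H\mathbb F_2$-modules. For example, $A_0$ is the constant sheaf $H\mathbb F_2$, and on $\mathrm{Spec}\,K$ with $K/k$ finite, $A_1$ has $\pi_0=\mathbb F_2$, $\pi_{-1}=H^1_{\acute et}(K;\mathbb F_2)=K^\times/K^{\times2}$ and nothing else. By (R3) there are equivalences, which we fix,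
$$\Omega^\infty(\mathbf M\wedge\mathbb G_m^{\wedge q})\simeq\Sigma^qA_q\qquad(q\ge0).\tag{4}$$
In particular $A_q\in\mathcal{SH}^{S^1}(k)$.

## 9. The Tate diagonal gives squares from weight $n$ to weight $2n$

For $j\ge1$, $Sq^j:H\mathbb F_2\to\Sigma^jH\mathbb F_2$ induces $Sq^j:R\to\Sigma^jR$ by étale hypersheafification. Restricted to $A_n$, where does it land? The motivic $Sq^{2i}$ raises weight by $i$, so for large $i$ bistable operations suggest a large weight. But a Steenrod square is built from the multiplicative square, and squaring only doubles the weight. The next lemma makes this precise, for all $j$ at once.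

**Lemma 6.** For $n\ge0$, $j\ge1$ there is $\psi_j:A_n\to\Sigma^jA_{2n}$ in $\mathcal{SH}^{S^1}(k)$ whose composite with $\Sigma^jA_{2n}\to\Sigma^jR$ equals $A_n\to R\xrightarrow{Sq^j}\Sigma^jR$.

*Proof.* Work in Nisnevich sheaves of spectra.

**Step 1: an equivariant product $A_n\otimes A_n\to A_{2n}$.** The multiplication of the $E_\infty$-algebra $R$ is a $C_2$-equivariant map $R\otimes R\to R$, with the swap on the source and the trivial action on the target. On stalks one sees that $A_n\otimes A_n$ lies in $\tau_{\ge-2n}$. Since $\tau_{\ge-2n}$ is right adjoint to the inclusion of the $(-2n)$-connective sheaves, and $A_n\otimes A_n$ with its action is an object of those, $A_n\otimes A_n\to R\otimes R\to R$ factors uniquely, as a $C_2$-equivariant map, through $A_{2n}\to R$. Here $A_{2n}$ carries the trivial action.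

**Step 2: definition of $\psi_j$.** Objectwise on $Sm_k$, let $\psi_j$ be the composite
$$A_n\xrightarrow{\Delta}(A_n\otimes A_n)^{tC_2}\to A_{2n}^{tC_2}\to\Sigma(A_{2n})_{hC_2}=\Sigma A_{2n}\otimes_{H\mathbb F_2}(H\mathbb F_2\otimes BC_{2+})\to\Sigma^jA_{2n}.$$
All tensor products, Tate constructions and orbits are formed on sections; the second map uses the map from the presheaf tensor product to the sheaf tensor product, then Step 1. The last map comes from the $H\mathbb F_2$-linear map $H\mathbb F_2\otimes BC_{2+}\to\Sigma^{j-1}H\mathbb F_2$ given by the generator of $H^{j-1}(BC_2;\mathbb F_2)$. The same recipe with $R$ in place of $A_n$ and $A_{2n}$ gives $\psi_j^R:R\to\Sigma^jR$. All arrows are natural, and $A_{2n}\to R$ is $H\mathbb F_2$-linear, so $A_n\to\Sigma^jA_{2n}\to\Sigma^jR$ equals $A_n\to R\xrightarrow{\psi^R_j}\Sigma^jR$.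

**Step 3: reduction of $\psi_j^R=Sq^j$ to $H\mathbb F_2$.** Both are maps from the étale hypersheafification of the constant presheaf $H\mathbb F_2$ to an étale hypersheaf, so it suffices to compare their restrictions along the unit $H\mathbb F_2\to R$. The recipe is natural in $E_\infty$-$H\mathbb F_2$-algebras, so $\psi_j^R$ restricts to $H\mathbb F_2\xrightarrow{S_j}\Sigma^jH\mathbb F_2\to\Sigma^jR$, where $S_j$ is the same construction for the algebra $H\mathbb F_2$. And $Sq^j$ on $R$ restricts to $H\mathbb F_2\xrightarrow{Sq^j}\Sigma^jH\mathbb F_2\to\Sigma^jR$. We must show $S_j=Sq^j$.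

**Step 4: $S_j=Sq^j$.** The map $S_j$ is the Frobenius followed by $H\mathbb F_2^{tC_2}\to\Sigma(H\mathbb F_2)_{hC_2}\to\Sigma^jH\mathbb F_2$. The latter is $H\mathbb F_2$-linear, so it is determined by its effect on $\pi_j$. We claim it is an isomorphism there. In the exact sequence
$$\pi_j(H\mathbb F_2^{hC_2})\to\pi_j(H\mathbb F_2^{tC_2})\to H_{j-1}(C_2;\mathbb F_2)\to\pi_{j-1}(H\mathbb F_2^{hC_2})$$
we have $\pi_j(H\mathbb F_2^{hC_2})=H^{-j}(C_2;\mathbb F_2)=0$ for $j\ge1$. For $j\ge2$ the last group is $0$ too. For $j=1$ the last map is the norm $H_0(C_2;\mathbb F_2)\to H^0(C_2;\mathbb F_2)$, multiplication by $2=0$. So the middle map is an isomorphism, and $H_{j-1}(BC_2;\mathbb F_2)\to\mathbb F_2$, evaluation of the generator of $H^{j-1}$, is one as well. Hence our map is the projection to the $j$-th factor, and (R4) gives $S_j=Sq^j$. $\square$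

## 10. Test objects: representables do not detect $\psi$, a spectrum $P$ does

Fix $n\ge1$ and an integer $\ell>n$ with $2\ell=2^r$ a power of $2$. The operation to be used is $\psi_{2\ell}$, from weight $n$ to weight $2n$. Under cancellation it would be matched by some $\varphi'\in\mathcal A^{2\ell,n}$. The condition $\ell>n$ is there because $Sq^{2\ell}$ has weight $\ell$: for $\ell\le n$ the class $\tau^{n-\ell}Sq^{2\ell}$, with $\tau$ the generator of $H^{0,1}(k)=H^0_{\acute et}(k;\mathbb F_2)=\mathbb F_2$, is an element of $\mathcal A^{2\ell,n}$, and bidegrees give no contradiction.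

**The basic class $\theta$.** Let $t_a\in H^1_{\acute et}(\mathbb G_m^n;\mathbb F_2)$ be the Kummer classes of the coordinates. The product $t_1\cdots t_n$ restricts to $0$ where some coordinate equals $1$, so by the stable splitting of $(\mathbb G_m^n)_+$ it defines $\theta\in[\mathbb G_m^{\wedge n},\Sigma^nR]$. The cofibre of $A_n\to R$ is $\tau_{<-n}R=\tau^{>n}R$, which has no cohomology in degrees $\le n$. So both $[\mathbb G_m^{\wedge n},\Sigma^n\tau_{<-n}R]$ and $[\mathbb G_m^{\wedge n},\Sigma^{n-1}\tau_{<-n}R]$ vanish, and $\theta$ lifts uniquely to $[\mathbb G_m^{\wedge n},\Sigma^nA_n]$.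

**Remark (representable test objects see nothing).** Proposition 5(c) compares $\psi$ and $\varphi$ only on $W\in\mathcal{SH}^{S^1}(k)(n)$. The obvious choice is $W=\Sigma^aX_+\wedge\mathbb G_m^{\wedge n}$, $X\in Sm_k$ connected. By (4) and invertibility of $\mathbb G_m$, $[W,\Sigma^nA_n]=[\Sigma^a\sigma X_+,\mathbf M]_{\mathbb P^1}=H^{-a}_{Nis}(X;\mathbb F_2)$. On the small Nisnevich site of $X$ the constant sheaf is the (derived) pushforward of the constant sheaf from the generic point, since connected étale $X$-schemes are irreducible and henselizations have generic points that are fields; and fields have no higher Nisnevich cohomology. So this group is $0$ for $a\ne0$ and $\mathbb F_2$ for $a=0$. In the second case the generator is the pullback $\theta_X$ of $\theta$ (it is non-zero at a geometric point of $X$). But $Sq^{2\ell}\theta_X=0$ in étale cohomology: étale cohomology of a scheme is a filtered colimit, over étale hypercovers $U_\bullet$, of cohomology of the simplicial sets $\pi_0(U_\bullet)$, so $Sq^b$ vanishes on classes of degree $<b$,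 and $2\ell>n$. So the image of $\psi_{2\ell}w$ in étale cohomology, which is what Lemma 6 controls, is always $0$ here.

The obstruction is instability, which concerns spaces. The category $\mathcal{SH}^{S^1}(k)(n)$ also contains $c(P)\wedge\mathbb G_m^{\wedge n}$ for any *spectrum* $P$, and on a spectrum a class of degree $0$ can have non-zero $Sq^{2\ell}$. We also want all lower operations to vanish on it. Let
$$P=\mathrm{fib}\Big(H\mathbb F_2\xrightarrow{(Sq^j)}\prod_{0<j<2\ell}\Sigma^jH\mathbb F_2\Big)\in\mathcal{SH},\qquad y:P\to H\mathbb F_2 .$$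

**(T1)** $\theta'y=0$ for $\theta'\in\mathcal A^a$, $0<a<2\ell$. Indeed each element of $\mathcal A^a$ is a sum of monomials, each ending in some $Sq^j$ with $0<j\le a$, so $\mathcal A^a=\sum_{0<j\le a}\mathcal A^{a-j}Sq^j$; and $Sq^jy=0$ for $0<j<2\ell$ by construction.

**(T2)** $Sq^{2\ell}y\ne0$. By the long exact sequence of the fibre sequence, the kernel of $y^*:\mathcal A^{2\ell}\to H^{2\ell}(P;\mathbb F_2)$ is $\sum_{0<j<2\ell}\mathcal A^{2\ell-j}Sq^j$, which consists of decomposables. But $Sq^{2^r}$ is indecomposable in $\mathcal A^*$.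

Using the lift of $\theta$ and the $H\mathbb F_2$-module structure of $A_n$, define
$$w_0:c(H\mathbb F_2)\wedge\mathbb G_m^{\wedge n}\to c(H\mathbb F_2)\wedge\Sigma^nA_n\to\Sigma^nA_n,\qquad w=w_0\circ(c(y)\wedge\mathrm{id}):c(P)\wedge\mathbb G_m^{\wedge n}\to\Sigma^nA_n .$$

**Lemma 7.** $(\Sigma^n\psi_{2\ell})\circ w\ne0$ in $[c(P)\wedge\mathbb G_m^{\wedge n},\Sigma^{n+2\ell}A_{2n}]$.

*Proof.* **Step 1: pass to $R$.** It is enough that the image in $[c(P)\wedge\mathbb G_m^{\wedge n},\Sigma^{n+2\ell}R]$ is non-zero. By Lemma 6 this image is $Sq^{2\ell}(y\cdot\theta)$, where $y\cdot\theta$ is the composite $c(P)\wedge\mathbb G_m^{\wedge n}\xrightarrow{c(y)\wedge\theta}c(H\mathbb F_2)\wedge\Sigma^nR\to\Sigma^nR$.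

**Step 2: Cartan formula.** We claim $Sq^{2\ell}(y\theta)=\sum_{a+b=2\ell}Sq^a(y)Sq^b(\theta)$. It suffices to compare two maps of presheaves $H\mathbb F_2\otimes R\to\Sigma^{2\ell}R$: the action followed by $Sq^{2\ell}$, and $\sum_{a+b=2\ell}Sq^a\otimes Sq^b$ followed by the action. On the constant presheaf $H\mathbb F_2\otimes H\mathbb F_2$ they agree by the topological Cartan formula. The map $H\mathbb F_2\otimes H\mathbb F_2\to H\mathbb F_2\otimes R$ is an equivalence on étale stalks and $\Sigma^{2\ell}R$ is an étale hypersheaf, so they agree on $H\mathbb F_2\otimes R$.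

**Step 3: go to $\bar k$.** The purpose is to kill all $Sq^b\theta$ with $b>0$. Take the filtered colimit, over finite subextensions $k'$ of $\bar k/k$, of the spectra $\mathrm{map}(\mathrm{Spec}(k')_+\wedge\mathbb G_m^{\wedge n},R)$ (the $\mathrm{Spec}(k')$ are in $Sm_k$ because $k$ is perfect). By continuity of étale cohomology it is the $H\mathbb F_2$-module $\bar B$ of reduced étale cochains of $(\mathbb G_{m,\bar k})^{\wedge n}$. Since $H^*_{\acute et}(\mathbb G_{m,\bar k};\mathbb F_2)$ is $\mathbb F_2$ in degrees $0$ and $1$, the latter generated by the Kummer class, the Künneth formula shows that the cohomology of $\bar B$ is $\mathbb F_2$ in degree $n$, generated by $\theta$. So $\theta$ gives an equivalence $\Sigma^{-n}H\mathbb F_2\simeq\bar B$, and $Sq^b\theta\mapsto0$ for $b>0$, as there is no cohomology in degree $n+b$.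

**Step 4: conclusion.** By (3), $[c(P)\wedge\mathbb G_m^{\wedge n},\Sigma^{n+2\ell}R]=[P,\Sigma^{n+2\ell}\mathrm{map}(\mathbb G_m^{\wedge n},R)]$, which maps to $[P,\Sigma^{n+2\ell}\bar B]\cong[P,\Sigma^{2\ell}H\mathbb F_2]$, the last isomorphism by $\theta$. A product $\alpha\cdot\theta$ with $\alpha:P\to\Sigma^{2\ell}H\mathbb F_2$ corresponds to $\alpha$. By Steps 2 and 3 only the term $a=2\ell$, $b=0$ survives, and the image of $Sq^{2\ell}(y\theta)$ is $Sq^{2\ell}y$, non-zero by (T2). $\square$

## 11. Bistable operations of bidegree $(2\ell,n)$ vanish on the test class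

Consider $n=1$, $\ell=2$ first. By (R2), $\mathcal A^{4,1}$ is spanned by terms $a_ISq^I$ with $a_I\in H^{4-\deg I,\,1-\mathrm{wt}\,I}(k)$, where $(\deg I,\mathrm{wt}\,I)$ is the bidegree of $Sq^I$; by (R3) only $\deg I\le4$ matters. The coefficient groups for $I=\emptyset$, $(1)$, $(2)$, $(3)$, $(4)$, $(2,1)$, $(3,1)$ are
$$H^{4,1},\quad H^{3,1},\quad H^{2,0},\quad H^{1,0},\quad H^{0,-1},\quad H^{1,0},\quad H^{0,0}.$$
By (R3) all but the last vanish. So every element of $\mathcal A^{4,1}$ is a multiple of $Sq^3Sq^1$, which kills any class killed by $Sq^1$. The operation $Sq^4$ is excluded by its weight $2$. The general case is the same.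

By (R3), the ring spectrum $\mathrm{map}(1,\mathbf M)$ has $\pi_a=H^{-a,0}(k)$, which is $\mathbb F_2$ for $a=0$ and $0$ otherwise. So $\mathrm{map}(1,\mathbf M)=H\mathbb F_2$ and $[\sigma c(H\mathbb F_2),\mathbf M]_{\mathbb P^1}=[H\mathbb F_2,H\mathbb F_2]=\mathbb F_2$. Let $u_0$ be the generator and $y'=u_0\circ\sigma c(y)\in H^{0,0}(\sigma c(P))$.

**Lemma 8.** Every $\varphi'\in\mathcal A^{2\ell,n}$ satisfies $\varphi'y'=0$.

*Proof.* **Step 1: $Sq^iy'=0$ for $0<i<2\ell$.** Put $v=\lfloor i/2\rfloor$ and $\mathcal D=\mathrm{map}(1,\Sigma^{i,v}\mathbf M)$. By adjunction $Sq^iu_0$ is a map $H\mathbb F_2\to\mathcal D$, and $Sq^iy'$ is its composite with $y:P\to H\mathbb F_2$. Now $\mathcal D$ is a module over $\mathrm{map}(1,\mathbf M)=H\mathbb F_2$ with $\pi_a\mathcal D=H^{i-a,v}(k)$. By (R3) this vanishes unless $0\le i-a\le v$, that is $i-v\le a\le i$, and here $1\le i-v$ and $i<2\ell$. So $\mathcal D$ is a finite sum of spectra $\Sigma^aHV$ with $0<a<2\ell$ and $V$ an $\mathbb F_2$-vector space. Embed $V$ as a direct summand of a product of copies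 of $\mathbb F_2$. Then $[P,\Sigma^aHV]$ injects into $\prod[P,\Sigma^aH\mathbb F_2]$, and there $Sq^iu_0\circ y$ has components in $\mathcal A^a\circ y=0$ by (T1).

**Step 2: the monomials that occur.** Write $\varphi'=\sum a_ISq^I$ by (R2), with $a_I\in H^{p,q}(k)$ and $(p,q)+(\deg I,\mathrm{wt}\,I)=(2\ell,n)$. By (R3) only terms with $0\le p\le q$ matter, so $\deg I\le2\ell$. The term $I=\emptyset$ does not occur, because $2\ell>n$ gives $H^{2\ell,n}(k)=0$. The term $I=(2\ell)$ does not occur, because its weight $\ell>n$ would give $q<0$. For every other $I$ the last entry satisfies $0<i_r<2\ell$: if $r=1$, then $i_1=\deg I\le2\ell$ and $i_1\ne2\ell$; if $r\ge2$, then $i_r\le i_1/2\le\ell<2\ell$. So $Sq^Iy'=0$ by Step 1, and $\varphi'y'=0$. $\square$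

**Proof of Theorem B.** Suppose the second map at stage $n$ were bijective for all $E=\Sigma^aX_+$, $F=Y_+$, so that Proposition 5 applies.

**Step 1: produce $\varphi'$.** Take $H=\mathbf M\wedge\mathbb G_m^{\wedge n}$. By (R1), and because smashing with the invertible object $\mathbb G_m^{\wedge n}$ is exact and preserves coproducts, $H$ is as in Proposition 5(b). Take $H'=\Sigma^{2\ell-n}\mathbf M\wedge\mathbb G_m^{\wedge2n}$. By (4), $\Omega^\infty H\simeq\Sigma^nA_n$ and $\Omega^\infty H'\simeq\Sigma^{2\ell-n}\Sigma^{2n}A_{2n}=\Sigma^{n+2\ell}A_{2n}$. So $\psi=\Sigma^n\psi_{2\ell}$ is a map $\Omega^\infty H\to\Omega^\infty H'$, and Proposition 5(c) gives $\varphi:\Sigma^{n,n}\mathbf M\to\Sigma^{2\ell+n,2n}\mathbf M$. By invertibility of $\mathbb G_m$, $\varphi$ is the $\Sigma^{n,n}$-suspension of some $\varphi'\in\mathcal A^{2\ell,n}$.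

**Step 2: identify $w^\flat$.** The adjoint $w_0^\flat$ lies in $[\sigma c(H\mathbb F_2)\wedge\mathbb G_m^{\wedge n},\mathbf M\wedge\mathbb G_m^{\wedge n}]_{\mathbb P^1}\cong[\sigma c(H\mathbb F_2),\mathbf M]_{\mathbb P^1}=\{0,u_0\}$. So $w^\flat=w_0^\flat\circ(\sigma c(y)\wedge\mathrm{id})$ is the $\mathbb G_m^{\wedge n}$-suspension of $0$ or of $y'$. In both cases $\varphi w^\flat=0$ by Lemma 8.

**Step 3: contradiction.** The source $W=c(P)\wedge\mathbb G_m^{\wedge n}$ of $w$ lies in $\mathcal{SH}^{S^1}(k)(n)$ (Section 2). So Proposition 5(c) gives $(\psi w)^\flat=\varphi w^\flat=0$, hence $\psi w=0$. This contradicts Lemma 7. $\square$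

## 12. From one stage to the colimit: Theorem C

If smashing from stage $i$ to stage $j$ were always bijective, one could repeat it and reach the colimit, which is $\mathcal{SH}(k)$. Two things are needed: the colimit formula, and a way to repeat.

**Step 1: the colimit formula.** For compact $E$,
$$[\sigma E,\sigma F]_{\mathbb P^1}=\mathrm{colim}_m[E\wedge\mathbb G_m^{\wedge m},F\wedge\mathbb G_m^{\wedge m}].\tag{5}$$
This is the standard description of $\mathcal{SH}(k)=\mathcal{SH}^{S^1}(k)[\mathbb G_m^{-1}]$ (for example Robalo, *K-theory and the bridge from motives to noncommutative motives*, Cor. 2.22). It applies because $\mathbb G_m$ is a symmetric object, meaning that the cyclic permutation of $\mathbb G_m^{\wedge3}$ is the identity. To see this, note that the cyclic permutation of $(\mathbb P^1)^{\wedge3}\simeq T^{\wedge3}=\mathbb A^3/(\mathbb A^3\smallsetminus0)$ is the action of a permutation matrix in $SL_3(\mathbb Z)$, which is a product of elementary matrices. Multiplying the off-diagonal entries by $t$ gives a pointed homotopy to the identity.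 The cyclic permutation of $(S^1)^{\wedge3}$ is even, hence also the identity. Since $(\mathbb P^1)^{\wedge3}\cong(S^1)^{\wedge3}\wedge\mathbb G_m^{\wedge3}$ compatibly with the permutations, desuspension shows that the cyclic permutation of $\mathbb G_m^{\wedge3}$ is the identity in $\mathcal{SH}^{S^1}(k)$.

**Step 2: repeating.** Let $e=j-i\ge1$ and suppose the map of Theorem C is bijective for all $E=\Sigma^aX_+$, $F=Y_+$. It is natural and additive in $E$ and $F$, so it is bijective for direct summands of such objects. For $\nu\ge0$, $E\wedge\mathbb G_m^{\wedge\nu e}$ is a summand of $\Sigma^a(X\times\mathbb G_m^{\nu e})_+$ and $F\wedge\mathbb G_m^{\wedge\nu e}$ is a summand of $(Y\times\mathbb G_m^{\nu e})_+$. Hence all transition maps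
$$[E\wedge\mathbb G_m^{\wedge(i+\nu e)},F\wedge\mathbb G_m^{\wedge(i+\nu e)}]\to[E\wedge\mathbb G_m^{\wedge(i+(\nu+1)e)},F\wedge\mathbb G_m^{\wedge(i+(\nu+1)e)}]$$
are bijective. The indices $i+\nu e$ are cofinal in (5). So the stabilization map $[E\wedge\mathbb G_m^{\wedge i},F\wedge\mathbb G_m^{\wedge i}]\to[\sigma E,\sigma F]_{\mathbb P^1}$ is bijective for all $E=\Sigma^aX_+$, $F=Y_+$.

**Step 3: contradiction.** If $i\ge1$, this contradicts Theorem B for $n=i$. If $i=0$, Proposition 5(a) with $n=0$ shows that $\sigma$ is fully faithful on all of $\mathcal{SH}^{S^1}(k)$. Then for all $E,F$ the map $[E\wedge\mathbb G_m,F\wedge\mathbb G_m]\to[\sigma(E\wedge\mathbb G_m),\sigma(F\wedge\mathbb G_m)]_{\mathbb P^1}\cong[\sigma E,\sigma F]_{\mathbb P^1}$ is bijective, which contradicts Theorem B for $n=1$. This proves Theorem C. $\square$
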